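
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}

\title{Patterns of every finite degree of ambiguity}


\begin{abstract}
A pattern is a word in terminal letters and variables. Its degree of ambiguity is the largest number of ways in which one and the same nonempty terminal word arises from it by substituting words for the variables. We attach to every finite simple graph $G$ with at least one vertex an explicit pattern, with two terminal letters, whose degree of ambiguity is the number of independent sets of $G$. Complete graphs then yield every degree $k\ge 2$, so all finite degrees of ambiguity can be constructed. Two letters are necessary for $k\ge2$, and patterns of length $O(\log^2 k)$ suffice.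
\end{abstract}

\section{The question and the results}

Let $\Sigma$ be a finite alphabet of \emph{terminal letters}, and let $X_1,\dots,X_n$ ($n\ge1$) be variables not in $\Sigma$. A \emph{pattern} is a nonempty word $P=P(X_1,\dots,X_n)$ over $\Sigma\cup\{X_1,\dots,X_n\}$ in which every variable occurs at least once. For $Z\in\Sigma^+$ let $N(P,Z)$ be the number of solutions of the word equation
\[
P(X_1,\dots,X_n)=Z ,
\]
that is, the number of $n$-tuples $(w_1,\dots,w_n)$ of words in $\Sigma^*$ such that replacing every occurrence of each $X_i$ by $w_i$ turns $P$ into $Z$. The empty word $\varepsilon$ is allowed as a value of a variable. If $\max_{Z\in\Sigma^+}N(P,Z)$ exists and equals $k$, then $P$ has (finite) \emph{degree of ambiguity} $k$.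

The degree measures how far substitution into $P$ is from being injective. A pattern in one variable is injective: the length of $Z$ determines the length of $X_1$, and the first occurrence of $X_1$ in $P$ then shows which word it is. With two variables the number of solutions easily becomes unbounded. The equation $XY=Z$ has $|Z|+1$ solutions, and $XaY=Z$ has as many solutions as $a$ has occurrences in $Z$. The interesting patterns lie in between. They must admit $k$ solutions for some $Z$ and never more than $k$, whatever $Z$ is.

It is known that $XabXbcaYabcY$ over $\{a,b,c\}$ has degree $2$ and that there are explicit patterns of degree $3$. It is also known that from patterns of degrees $k_1$ and $k_2$ one can obtain, by composition, a pattern of degree $k_1k_2$. Hence all degrees $2^m3^n$ can be effectively constructed, and for the remaining degrees it suffices to treat primes. The question, from \cite{ITA}, is whether all finite degrees of ambiguity can be constructed: is there an algorithm that, given $k\ge1$, outputs a pattern of degree exactly $k$? The answer is yes.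

Composition multiplies degrees. To reach a prime directly, we start from a product and remove some of the solutions that it supplies. This is done with two devices. The first is a \emph{switch}: three words in a pair of variables $X,Y$ that take the same values at two particular pairs, which we call states $0$ and $1$, and at no other two distinct pairs. Putting $n$ independent switches side by side gives $2^n$ solutions. The second is a \emph{coupling} of two switches: one more word, whose value is the same in the joint states $00$, $01$, $10$ but different in the joint state $11$. Two coupled switches thus give three solutions instead of four. If switches sit at the vertices of a graph and couplings at its edges, the surviving joint states correspond to the sets of vertices in state $1$ that contain no edge, and these are the independent sets.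

For a finite simple graph $G$ let $i(G)$ be the number of independent sets of vertices, including $\emptyset$.

\begin{theorem}\label{thm:main}
Let $\Sigma$ be a finite alphabet containing two distinct letters $a,b$, and let $G$ be a finite simple graph with $n\ge1$ vertices and $e$ edges. There is an explicit pattern $P_G$ with $2n$ variables, with no terminal letters other than $a$ and $b$, and of length $42n+22e-2$, whose degree of ambiguity (solutions being counted over $\Sigma^*$) is exactly $i(G)$.
\end{theorem}

The independent sets of the complete graph $K_{k-1}$ are $\emptyset$ and the $k-1$ single vertices, so $i(K_{k-1})=k$. For $k=1$ the pattern $X_1$ has exactly one solution for every $Z$. This settles the question.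

\begin{corollary}\label{cor:all}
There is an algorithm that, given $k\ge1$, outputs a pattern of degree of ambiguity exactly $k$: output $X_1$ if $k=1$ and $P_{K_{k-1}}$ if $k\ge2$.
\end{corollary}

The number of letters cannot be lowered for $k\ge2$, while the length can be lowered considerably.

\begin{theorem}\label{thm:alphabet}
If $|\Sigma|\ge2$, then every $k\ge1$ is the degree of ambiguity of a pattern over $\Sigma$. If $|\Sigma|=1$, then the only finite degree of ambiguity is $1$.
\end{theorem}

\begin{theorem}\label{thm:size}
For every $k\ge2$ one can effectively construct a pattern over $\{a,b\}$ of degree of ambiguity exactly $k$ with at most $4\lfloor\log_2k\rfloor$ variables and length $O(\log^2k)$. Conversely, for every $K\ge1$ there is a $k\le K$ such that every pattern of degree of ambiguity $k$ over a two-letter alphabet has a length $\ell$ with $(\ell+2)^{\ell+1}\ge K$.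
\end{theorem}

Section~\ref{sec:encode} reduces the task to systems of several words, Section~\ref{sec:switch} builds the switch, Section~\ref{sec:nand} couples two switches and works out the case $k=3$, Section~\ref{sec:proof} proves Theorem~\ref{thm:main}, and Section~\ref{sec:size} proves Theorems~\ref{thm:alphabet} and~\ref{thm:size}.

\section{Packing several words into one pattern}\label{sec:encode}

In Sections~\ref{sec:encode}--\ref{sec:proof}, $a$ and $b$ are distinct letters of $\Sigma$. Fix a finite set of variables; a \emph{tuple} assigns a word in $\Sigma^*$ to each of them. For a word $Q$ over $\Sigma$ and the variables, and a tuple $w$, we write $Q(w)$ for the result of the substitution. Two tuples $w,w'$ \emph{agree on} $Q$ if $Q(w)=Q(w')$. Agreeing on all words of a given list is an equivalence relation, and we speak of its \emph{classes}. If $P$ is a pattern in these variables that contains a terminal letter, then $P(w)$ is never empty. The degree of ambiguity of $P$ is then the maximal size of a class for ``agree on $P$'', if this maximum exists.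

It is convenient to impose several words at once. Concatenating them loses the places where one ends and the next begins, and separating them by a letter is not enough, since that letter may also occur inside the values. The remedy is to write the list twice, with different separators: the two halves then differ exactly at the separators.

\begin{lemma}\label{lem:encode}
Let $Q_1,\dots,Q_r$ ($r\ge1$) be nonempty words over $\Sigma$ and the variables, and let
\[
P=A\,B,\qquad A=Q_1\,a\,Q_2\,a\cdots a\,Q_r,\qquad B=Q_1\,b\,Q_2\,b\cdots b\,Q_r .
\]
Two tuples agree on $P$ if and only if they agree on every $Q_i$.
\end{lemma}

\begin{proof}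
Tuples that agree on all $Q_i$ agree on $P$. Conversely, let $P(w)=P(w')=Z$. Since $|A(w)|=|B(w)|$, the word $A(w)$ is the first half of $Z$ and $B(w)$ is the second half, and the same holds for $w'$. Hence $A(w)=A(w')$ and $B(w)=B(w')$. The words $A(w)$ and $B(w)$ differ exactly at the positions of the separators, namely
\[
|Q_1(w)|+\dots+|Q_j(w)|+j,\qquad 1\le j\le r-1 .
\]
These positions can be read off from $Z$, so they are the same for $w'$. Therefore $|Q_i(w)|=|Q_i(w')|$ for $i<r$, and also for $i=r$ because the total lengths agree. Cutting $A(w)=A(w')$ at these positions gives $Q_i(w)=Q_i(w')$ for every $i$.
\end{proof}

For example, $XaY$ has unbounded ambiguity, but $XaYXbY$ is the pattern of the lemma for the list $X,Y$, and so it has degree $1$.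

\section{The switch}\label{sec:switch}

\subsection*{Choosing the three words}

A solution of $XaY=Z$ is the choice of one occurrence of the letter $a$ in $Z$. The word $aba$ contains two, so $XaY=aba$ has exactly two solutions,
\[
s_0=(\varepsilon,ba),\qquad s_1=(ab,\varepsilon).
\]
These will be the two states of the switch. The trouble is that other words $Z$ contain more letters $a$. We need further words on which $s_0$ and $s_1$ still agree but on which no other two distinct pairs do.

A natural second word is $XXaYY$: it equals $ababa$ in both states. Agreement on $XaY$ and $XXaYY$ turns out to force commutation relations, and hence periodicity. It does not yet bound the number of solutions. For each $m$, the $m+1$ pairs $\bigl((ab)^i,(ba)^{m-i}\bigr)$ with $0\le i\le m$ agree on both words, since $a(ba)^j=(ab)^ja$ gives the values $(ab)^ma$ and $(ab)^{2m}a$. The $m+1$ pairs $(a^i,a^{m-i})$ agree on both as well. The third word has to separate all pairs in such families, except for the two pairs $s_0,s_1$, which form the first family with $m=1$. A fixed marker between the $X$-part and the $Y$-part does this. The proof will show why the marker $baab$ is right: after everything else has been canceled, two distinct pairs that agree yield a word $t$ for which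 $taat$ commutes with the marker. For $s_0$ and $s_1$ this word is $t=b$, and then $taat$ is $baab$ itself.

\begin{lemma}[Switch]\label{lem:switch}
The pairs $s_0=(\varepsilon,ba)$ and $s_1=(ab,\varepsilon)$ agree on the three words
\begin{equation}\label{eq:S}
XaY,\qquad XXaYY,\qquad XaX\,baab\,YaY .
\end{equation}
Conversely, if two distinct pairs in $(\Sigma^*)^2$ agree on all three words, then they are $s_0$ and $s_1$.
\end{lemma}

We recall what is needed about commuting words (Lyndon--Sch\"utzenberger; see Lothaire \cite{Lothaire}). A nonempty word is \emph{primitive} if it is not of the form $u^m$ with $m\ge2$. Two nonempty words that commute are powers of a common primitive word. A word that commutes with a primitive word $p$ lies in $p^*$. In particular, a word that commutes with $a^j$, $j\ge1$, lies in $a^*$, because $a$ is the only primitive word that has $a^j$ as a power.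

\begin{proof}
In state $s_0$ the three values are $aba$, $ababa$ and $a\cdot baab\cdot ba\cdot a\cdot ba=abaabbaaba$. In state $s_1$ they are $aba$, $ababa$ and $ab\cdot a\cdot ab\cdot baab\cdot a=abaabbaaba$. So $s_0$ and $s_1$ agree.

Now let two distinct pairs agree on \eqref{eq:S}.

\smallskip\noindent\emph{The first word.} The two pairs correspond to two different occurrences of $a$ in the common value of $XaY$. Let $p$ be the part of this value before the left one of the two occurrences, $q$ the part after the right one, and $t$ the part between them. The value is $p\,a\,t\,a\,q$, and the two pairs are
\[
(p,\,taq)\qquad\text{and}\qquad(pat,\,q).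
\]
We have to show that $p=q=\varepsilon$ and $t=b$.

\smallskip\noindent\emph{The second word.} Agreement on $XXaYY$ reads
\[
p\,p\,a\,taq\,taq=pat\,pat\,a\,q\,q .
\]
Cancel $p$ on the left and $q$ on the right:
\[
p\cdot at\cdot a\,q\,ta \;=\; at\cdot p\cdot a\,ta\,q .
\]
The prefixes of length $|p|+|at|$ are equal, and so are the remainders. Canceling the letter $a$ at the start of the remainders, we obtain
\begin{equation}\label{eq:comm}
p\cdot at=at\cdot p,\qquad q\cdot ta=ta\cdot q .
\end{equation}

\smallskip\noindent\emph{The third word.} Agreement on $XaX\,baab\,YaY$, again after canceling $p$ on the left and $q$ on the right, reads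
\begin{equation}\label{eq:third}
a\,p\,baab\,ta\,q\,a\,ta \;=\; at\,a\,p\,at\,baab\,q\,a .
\end{equation}

\smallskip\noindent\emph{Step 1: $t\notin a^*$.} Suppose $t\in a^*$. Then $at=a^j$ with $j\ge1$, and by \eqref{eq:comm} the word $p$ commutes with $a^j$, so $p\in a^*$. The left side of \eqref{eq:third} begins with exactly $1+|p|$ letters $a$ before the first $b$. The right side begins with exactly $j+1+|p|+j$. Hence $j=0$, a contradiction.

\smallskip\noindent\emph{Step 2: $p=\varepsilon$.} Suppose $p\ne\varepsilon$. By \eqref{eq:comm} there is a primitive word $z$ with $p=z^i$ and $at=z^j$, where $i,j\ge1$, and $z$ begins with $a$. Compare the first $|z|+1$ letters of the two sides of \eqref{eq:third}. The left side begins with $a\,p=a\,z^i$, hence with $az$. The right side begins with $at\,a=z^ja$. After the first factor $z$ comes the letter $a$: it is the letter written after $z^j$ if $j=1$, and the first letter of $z$ if $j\ge2$. So the right side begins with $za$, and $az=za$. As $a$ is primitive, $z\in a^*$. Then $at\in a^*$, contrary to Step~1.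

\smallskip\noindent\emph{Step 3: $q=\varepsilon$.} Suppose $q\ne\varepsilon$. By \eqref{eq:comm} there is a primitive word $z$ with $q=z^i$ and $ta=z^j$, where $i,j\ge1$, and $z$ ends with $a$. Compare the last $|z|+1$ letters in \eqref{eq:third}. The right side ends with $q\,a=z^ia$, hence with $za$. The left side ends with $a\,ta=a\,z^j$. The letter before the last factor $z$ is $a$: it is the letter written before $z^j$ if $j=1$, and the last letter of $z$ if $j\ge2$. So the left side ends with $az$, and again $az=za$ and $z\in a^*$. Then $ta\in a^*$, contrary to Step~1.

\smallskip\noindent\emph{Step 4: $t=b$.} With $p=q=\varepsilon$, equation \eqref{eq:third} is $a\,baab\,ta\,a\,ta=at\,a\,at\,baab\,a$. Canceling the first and the last letter $a$ gives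
\[
baab\cdot taat=taat\cdot baab .
\]
The word $baab$ is primitive, since it is neither a power of one letter nor the square of its first half. Hence $taat=(baab)^m$ with $m\ge1$. Comparing lengths, $|t|=2m-1$. So letter number $2m$ of $taat$ is the first of the two middle letters $a$. In $(baab)^m$ the letters $a$ stand at the positions congruent to $2$ or $3$ modulo $4$. Therefore $2m\equiv2\pmod 4$, that is, $m=2f+1$ with $f\ge0$, and $|t|=4f+1$. Now $t$ is both the prefix and the suffix of length $4f+1$ of $(baab)^{2f+1}$:
\[
t=(baab)^f\,b=b\,(baab)^f .
\]
If $f\ge1$, then the second letter of the first expression is $a$ and that of the second is $b$, a contradiction. So $f=0$ and $t=b$.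

\smallskip
Thus the two pairs are $(p,taq)=(\varepsilon,ba)=s_0$ and $(pat,q)=(ab,\varepsilon)=s_1$.
\end{proof}

The lemma says that every class of pairs agreeing on \eqref{eq:S} has one element, except for the single class $\{s_0,s_1\}$. The state $s_0$ has $X=\varepsilon$ and the state $s_1$ has $Y=\varepsilon$, so the construction does use that empty words may be substituted.

\begin{example}[Degree $2$]
By Lemmas~\ref{lem:encode} and~\ref{lem:switch} the pattern
\[
XaY\,a\,XXaYY\,a\,XaXbaabYaY\;\;XaY\,b\,XXaYY\,b\,XaXbaabYaY
\]
of length $40$ has degree of ambiguity exactly $2$.
\end{example}

\section{Coupling two switches, and degree three}\label{sec:nand}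

Two independent switches have four joint states. To obtain three solutions we need a word $T(X,Y,U,V)$ that does not distinguish the joint states $00,01,10$ but does distinguish $11$ from them. The starting point is that $UaV=aba$ in both states of the switch $(U,V)$. We place the variable $X$ both in front of $U$ and in front of $V$. In state $0$ of $(X,Y)$ we have $X=\varepsilon$, so the second switch enters only through $UaV$ and its state is not noticed. In state $1$ of $(X,Y)$ the inserted words $ab$ make the position of the marked letter $a$ in $UaV$ visible. The remaining factor $ab\,Y\,a\,Y$ compensates for the inserted words, so that the joint states $00$ and $10$ give the same value.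

\begin{lemma}[Coupling]\label{lem:nand}
Let
\[
T(X,Y,U,V)=X\,U\,a\,X\,V\,ab\,Y\,a\,Y ,
\]
and let $(X,Y)=s_\alpha$, $(U,V)=s_\beta$ with $\alpha,\beta\in\{0,1\}$. Then $T=abaabbaaba$ if $(\alpha,\beta)\ne(1,1)$, and $T=ababaababa$ if $(\alpha,\beta)=(1,1)$.
\end{lemma}

\begin{proof}
If $\alpha=0$, then $X=\varepsilon$ and $Y=ba$, so for both values of $\beta$
\[
T=UaV\cdot ab\cdot ba\cdot a\cdot ba=aba\cdot abbaaba=abaabbaaba .
\]
If $\alpha=1$, then $X=ab$ and $Y=\varepsilon$, so $T=ab\,U\,a\,ab\,V\,ab\,a$. For $\beta=0$ this is $ab\cdot a\cdot ab\cdot ba\cdot ab\cdot a=abaabbaaba$. For $\beta=1$ it is $ab\cdot ab\cdot a\cdot ab\cdot ab\cdot a=ababaababa$.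
\end{proof}

The two values of $T$ are different words, since their fourth letters differ.

\begin{example}[Degree $3$]\label{ex:three}
Take variables $X,Y,U,V$ and the seven words consisting of \eqref{eq:S} for $X,Y$, of \eqref{eq:S} for $U,V$, and of $T(X,Y,U,V)$. The pattern given by Lemma~\ref{lem:encode} has degree exactly $3$, which we verify by hand.

The three tuples $(s_0,s_0)$, $(s_0,s_1)$, $(s_1,s_0)$ agree on all seven words, so the degree is at least $3$. Conversely, consider a class $C$ of tuples agreeing on all seven words. By Lemma~\ref{lem:switch} each of the two components either is the same in all members of $C$ or takes exactly the values $s_0$ and $s_1$. If one component is constant, then $|C|\le2$. If both components take two values, then every member of $C$ is one of the four joint states, and some member has first component $s_0$. At that member $T=abaabbaaba$ by Lemma~\ref{lem:nand}. Since $T$ is constant on $C$, the joint state $(s_1,s_1)$ is not in $C$, and $|C|\le3$.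
\end{example}

\section{Switches on a graph}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $G$ have vertices $1,\dots,n$. Take variables $X_1,Y_1,\dots,X_n,Y_n$ and the following list of $r=3n+e$ words, with $T$ as in Lemma~\ref{lem:nand}:
\begin{itemize}
\item for each vertex $i$, the three words $X_iaY_i$, $\;X_iX_iaY_iY_i$, $\;X_iaX_i\,baab\,Y_iaY_i$;
\item for each edge $ij$ with $i<j$, the word $T(X_i,Y_i,X_j,Y_j)$.
\end{itemize}
Let $P_G$ be the pattern that Lemma~\ref{lem:encode} makes out of this list. Each vertex contributes $3+5+10=18$ to the total length of the list and each edge contributes $10$. With the separators in both halves, $P_G$ has length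
\[
2(18n+10e)+2(3n+e-1)=42n+22e-2 .
\]
By Lemma~\ref{lem:encode}, and since $P_G$ contains terminal letters, the degree of ambiguity of $P_G$ is the maximal size of a class of tuples that agree on all words of the list.

\smallskip\noindent\emph{The value $i(G)$ is attained.} For each independent set $S$ of $G$ let $(X_i,Y_i)=s_1$ if $i\in S$ and $(X_i,Y_i)=s_0$ if $i\notin S$. These are $i(G)$ distinct tuples. They agree on the vertex words by Lemma~\ref{lem:switch}. They agree on the edge words by Lemma~\ref{lem:nand}, because no edge has both ends in an independent set. So some $Z\in\{a,b\}^+$ satisfies $N(P_G,Z)\ge i(G)$.

\smallskip\noindent\emph{No class is larger.} In an arbitrary class some switches may be frozen, possibly at pairs different from $s_0$ and $s_1$. The idea is to ignore the frozen switches. Each of the others takes both states within the class, and this already excludes the joint state $11$ on every edge between two of them.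

Let $C$ be a class. For each vertex $i$, the pairs that occur as the $(X_i,Y_i)$-component of members of $C$ agree on the three words of $i$. By Lemma~\ref{lem:switch}, either only one such pair occurs, or exactly the two pairs $s_0,s_1$ occur. Let $M$ be the set of vertices of the second kind. For $w\in C$ let $S_w\subseteq M$ be the set of those vertices of $M$ at which $w$ takes the value $s_1$. The components of $w$ at the vertices outside $M$ are the same for all members of $C$, so $w\mapsto S_w$ is injective on $C$.

It remains to see that each $S_w$ is independent in $G$. Suppose that $S_w$ contains both ends of an edge $ij$, $i<j$. Then $T(X_i,Y_i,X_j,Y_j)$ has the value $ababaababa$ at $w$, by Lemma~\ref{lem:nand}. Since $i\in M$, some $w'\in C$ has $(X_i,Y_i)$-component $s_0$. Since $j\in M$, its $(X_j,Y_j)$-component is $s_0$ or $s_1$. So the value at $w'$ is $abaabbaaba$, again by Lemma~\ref{lem:nand}. But $w$ and $w'$ agree on this edge word, a contradiction. Thus $w\mapsto S_w$ is an injection of $C$ into the set of independent sets of $G$, and $|C|\le i(G)$.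
\end{proof}

\section{The alphabet and the length}\label{sec:size}

\begin{proof}[Proof of Theorem~\ref{thm:alphabet}]
For $|\Sigma|\ge2$ use the pattern $X_1$ if $k=1$, and Theorem~\ref{thm:main} with $G=K_{k-1}$ if $k\ge2$.

Let $\Sigma=\{a\}$. A pattern in one variable has at most one solution for every $Z$. Substituting $a$ for the variable gives a nonempty value $Z$, for which there is a solution. So the degree is $1$. Now let $P$ have at least two variables, and let $X_1,X_2$ occur $m_1,m_2\ge1$ times. For $t\ge1$ consider the $t+1$ tuples
\[
X_1=a^{m_2j},\qquad X_2=a^{m_1(t-j)},\qquad 0\le j\le t,
\]
with all other variables equal to $\varepsilon$. Words over $\{a\}$ are determined by their lengths, and $X_1,X_2$ together contribute $m_1m_2j+m_2m_1(t-j)=m_1m_2t\ge1$ to the length of the value. So all $t+1$ tuples give the same nonempty word. As $t$ is arbitrary, $P$ has no finite degree of ambiguity.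
\end{proof}

The patterns $P_{K_{k-1}}$ have length quadratic in $k$. Much smaller graphs have exactly $k$ independent sets, because two simple operations on graphs imitate the binary expansion of $k$.

\begin{proof}[Proof of Theorem~\ref{thm:size}]
Adding an isolated vertex to a graph $G$ doubles $i(G)$, since the new vertex may be added to any independent set. Adding a vertex adjacent to all vertices of $G$ increases $i(G)$ by $1$, since the only new independent set is the new vertex alone. Start from the graph without vertices, for which $i=1$, and read the binary digits of $k$ after the leading $1$. For each digit add an isolated vertex, and if the digit is $1$, add after that a vertex adjacent to all others. A digit $\delta$ changes $i$ into $2i+\delta$, so the final graph $G_k$ has $i(G_k)=k$. The number $n$ of its vertices is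
\[
n=\lfloor\log_2k\rfloor+(\text{number of ones in the binary expansion of }k)-1\le2\lfloor\log_2k\rfloor ,
\]
and $n\ge1$ since $k\ge2$. By Theorem~\ref{thm:main} the pattern $P_{G_k}$ has degree exactly $k$. It has $2n\le4\lfloor\log_2k\rfloor$ variables, and its length is at most $42n+22\binom n2=O(\log^2k)$.

For the converse, let $K\ge1$. For $1\le k\le K$ let $\ell_k$ be the least length of a pattern of degree $k$ over a two-letter alphabet, which exists by Theorem~\ref{thm:alphabet}, and let $\ell=\max_{k\le K}\ell_k$. A pattern of length at most $\ell$ has at most $\ell$ variables. Renaming the variables or the terminal letters does not change its degree. So the degrees of all patterns of length at most $\ell$ over two letters are already found among the words of length $1,\dots,\ell$ over a fixed set of two letters and $\ell$ variables. The number of these words is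
\[
\sum_{j=1}^{\ell}(\ell+2)^j\le(\ell+2)^{\ell+1}.
\]
The $K$ degrees $1,\dots,K$ all occur among them, and each pattern has at most one degree. Hence $K\le(\ell+2)^{\ell+1}$. A number $k\le K$ with $\ell_k=\ell$ has the asserted property, because every pattern of degree $k$ over a two-letter alphabet has length at least $\ell$, and the bound is increasing in the length.
\end{proof}

\begin{example}
Let $k=5$, in binary $101$. The digit $0$ adds an isolated vertex, and the digit $1$ adds a second isolated vertex and then a vertex adjacent to both. So $G_5$ is the path with three vertices, and its five independent sets are $\emptyset$, the three single vertices, and the pair of end vertices. The resulting pattern of degree $5$ has $6$ variables and length $42\cdot3+22\cdot2-2=168$. The pattern $P_{K_4}$ from Corollary~\ref{cor:all} has $8$ variables and length $42\cdot4+22\cdot6-2=298$.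
\end{example}

\begin{thebibliography}{9}
\bibitem{ITA} \emph{Informatique Th\'eorique et Applications}, \url{http://archive.numdam.org/item/ITA_1994__28_3-4_233_0.pdf}.
\bibitem{Lothaire} Lothaire, \emph{Combinatorics on Words}.
\end{thebibliography}

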